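\title{Isometric rigidity of Wasserstein spaces over Alexandrov spaces}

\begin{abstract}
We prove that every isometry of the quadratic Wasserstein space $\mathbb P_2(X)$ over a closed non-negatively curved Alexandrov space $X$ is the push-forward by an isometry of $X$. More generally, let $X$ be a finite-dimensional Alexandrov space with an arbitrary lower curvature bound, with or without boundary. Then every isometry of $\mathbb P_2(X)$ maps Dirac masses to Dirac masses, and $\mathbb P_2(X)$ is isometrically rigid as soon as $X$ contains no line. In curvature $\ge0$ rigidity holds exactly when $X$ does not split off a line. The proof recognizes Dirac masses by their tangent cones in $\mathbb P_2(X)$ and then linearizes the isometry at a regular point of $X$, where the classification of the isometries of $\mathbb P_2(\mathbb R^n)$ applies.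
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $(X,d)$ be a metric space and let $\mathbb P_2(X)$ be the set of Borel probability measures $\mu$ on $X$ with finite second moment, $\int d^2(x,y)\,d\mu(y)<\infty$ for $x\in X$. A \emph{coupling} of $\mu,\nu\in\mathbb P_2(X)$ is a probability measure on $X\times X$ with marginals $\mu$ and $\nu$, and the quadratic Wasserstein distance is
\[
W(\mu,\nu)=\Big(\inf_\pi\int d^2(y,y')\,d\pi(y,y')\Big)^{1/2},
\]
the infimum being over all couplings: $W^2$ is the least cost of moving the mass distribution $\mu$ to $\nu$ when moving a unit of mass costs the square of the distance. The only coupling of a Dirac mass $\delta_x$ with $\mu$ is the product measure, so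
\begin{equation}\label{eq:dirac}
W^2(\delta_x,\mu)=\int d^2(x,y)\,d\mu(y).
\end{equation}
In particular $x\mapsto\delta_x$ is an isometric embedding of $X$ onto the set $\Delta=\{\delta_x:x\in X\}$. Every isometry $h$ of $X$ acts on $\mathbb P_2(X)$ by push-forward, $\mu\mapsto h_\#\mu$. This action is isometric, and it is faithful because $h_\#\delta_x=\delta_{h(x)}$; so $\mathrm{Iso}(X)$ is a subgroup of $\mathrm{Iso}(\mathbb P_2(X))$. Isometries are always surjective in this paper. We call $\mathbb P_2(X)$ \emph{isometrically rigid} if the two groups are equal, that is, if every isometry of $\mathbb P_2(X)$ is a push-forward.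

Rigidity amounts to two separate statements. The first is that an isometry $\Phi$ of $\mathbb P_2(X)$ maps $\Delta$ onto $\Delta$, so that the copy of $X$ inside $\mathbb P_2(X)$ is determined by the metric $W$ alone. Then $\Phi(\delta_x)=\delta_{h(x)}$ with $h\in\mathrm{Iso}(X)$, and $(h^{-1})_\#\circ\Phi$ fixes every Dirac mass. The second statement is that an isometry fixing every Dirac mass is the identity. It fails whenever $X$ has a Euclidean factor, because one can then reflect each measure about its own mean.

\begin{proposition}\label{prop:J}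
Let $Y$ be a nonempty separable metric space and let $X=\mathbb R\times Y$ carry the product distance $d^2((s,y),(s',y'))=|s-s'|^2+d_Y^2(y,y')$. Then $\mathbb P_2(X)$ is not isometrically rigid.
\end{proposition}

\begin{proof}
For $\mu\in\mathbb P_2(X)$ let $b_\mu$ be the mean of its $\mathbb R$-marginal, let $r_\mu(s,y)=(2b_\mu-s,y)$ and $J(\mu)=(r_\mu)_\#\mu$. Then $b_{J(\mu)}=b_\mu$ and $J\circ J=\mathrm{id}$. If $\pi$ is a coupling of $\mu$ and $\mu'$, then $s-b_\mu$ and $s'-b_{\mu'}$ have $\pi$-mean zero, and expanding the square gives
\begin{equation}\label{eq:mean}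
\int|s-s'|^2\,d\pi=|b_\mu-b_{\mu'}|^2+\int|(s-b_\mu)-(s'-b_{\mu'})|^2\,d\pi .
\end{equation}
The measure $(r_\mu\times r_{\mu'})_\#\pi$ is a coupling of $J(\mu)$ and $J(\mu')$. The reflections keep the means and the $Y$-coordinates, and they change the signs of both $s-b_\mu$ and $s'-b_{\mu'}$; by \eqref{eq:mean} the cost is unchanged. Hence $W(J\mu,J\mu')\le W(\mu,\mu')$, and since $J$ is an involution it is an isometry. It fixes every Dirac mass, so if it were a push-forward it would be the identity. But $J\big(\frac23\delta_{(0,y)}+\frac13\delta_{(3,y)}\big)=\frac23\delta_{(2,y)}+\frac13\delta_{(-1,y)}$.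
\end{proof}

In $\mathbb R^n$ any orthogonal map can play the role of the reflection. For $\eta\in\mathbb P_2(\mathbb R^n)$ let $b_\eta=\int v\,d\eta(v)$ be its barycenter, and for $Q\in O(n)$ let $\mathcal R_Q\eta$ be the push-forward of $\eta$ by $v\mapsto b_\eta+Q(v-b_\eta)$. The identity \eqref{eq:mean} holds for vectors as well and shows that $\mathcal R_Q$ is an isometry; it fixes all Dirac masses and all barycenters, and $\mathcal R_Q^{-1}=\mathcal R_{Q^{-1}}$. In dimension at least two there is nothing else.

\begin{theorem}[Kloeckner \cite{Kloeckner}]\label{thm:K}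
For $n\ge2$ every isometry of $\mathbb P_2(\mathbb R^n)$ has the form $h_\#\circ\mathcal R_Q$ with $h\in\mathrm{Iso}(\mathbb R^n)$ and $Q\in O(n)$. In particular, an isometry that fixes all Dirac masses is some $\mathcal R_Q$.
\end{theorem}

The line is different: $\mathbb P_2(\mathbb R)$ admits a one-parameter group of exotic isometries that push mass away to infinity. Besides Euclidean spaces, the question has been studied for Hadamard spaces, by Bertrand and Kloeckner.

These isometries need room. The map $J$ on $\mathbb P_2(\mathbb R)$ sends $(1-\lambda)\delta_0+\lambda\delta_1$ to $(1-\lambda)\delta_{2\lambda}+\lambda\delta_{2\lambda-1}$, so for small $\lambda$ it throws mass from the interval $[0,1]$ to a point near $-1$. One guesses that nothing of this kind survives on a compact space. Non-negatively curved Alexandrov spaces form a natural class in which to test the guess: the class contains $\mathbb R^n$, and for $X$ in it $\mathbb P_2(X)$ is again non-negatively curved in the sense of Alexandrov. The following problem is posed in \cite{RS}: \emph{if $X$ is a closed, that is, compact and without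 boundary, non-negatively curved Alexandrov space, is $\mathbb P_2(X)$ isometrically rigid?} The answer is yes.

Throughout, an \emph{Alexandrov space} is a complete, finite-dimensional length space of curvature $\ge\kappa$ for some $\kappa\in\mathbb R$; the definition is recalled in Section~\ref{sec:background}. Finite dimension is implicit in the words ``without boundary''. Boundary is allowed unless it is excluded explicitly. A \emph{line} in $X$ is a curve $c:\mathbb R\to X$ with $d(c(s),c(s'))=|s-s'|$ for all $s,s'$.

\begin{theorem}\label{thm:closed}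
If $X$ is a closed non-negatively curved Alexandrov space, then $\mathbb P_2(X)$ is isometrically rigid.
\end{theorem}

Neither the sign of the curvature bound nor the absence of boundary plays a role in the proof, which gives the following stronger statement.

\begin{theorem}\label{thm:main}
Let $X$ be an Alexandrov space of curvature $\ge\kappa$, $\kappa\in\mathbb R$, and of dimension $n\ge1$.
\begin{itemize}
\item[(a)] Every isometry $\Phi$ of $\mathbb P_2(X)$ satisfies $\Phi(\Delta)=\Delta$.
\item[(b)] If $X$ contains no line, then $\mathbb P_2(X)$ is isometrically rigid. In particular this holds for every compact $X$, for any $\kappa$ and with boundary allowed.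
\item[(c)] If $\kappa=0$, then $\mathbb P_2(X)$ is isometrically rigid if and only if $X$ contains no line, if and only if $X$ is not isometric to a product $\mathbb R\times Y$.
\end{itemize}
\end{theorem}

A compact space contains no line, and a space of dimension $0$ is a point, for which there is nothing to prove; so Theorem~\ref{thm:closed} follows from Theorem~\ref{thm:main}(b).

Section~\ref{sec:examples} shows the two ideas of the proof on the line and on the round sphere. After the background in Section~\ref{sec:background}, we compute the tangent cones of $\mathbb P_2(X)$ at finitely supported measures (Section~\ref{sec:cones}), find two properties that single out the cone $\mathbb P_2(\mathbb R^n)$ (Section~\ref{sec:euclid}), and deduce part (a) (Section~\ref{sec:dirac}). Part (b) is proved in Section~\ref{sec:rigid} for $n\ge2$ and in Section~\ref{sec:one} for $n=1$, where Theorem~\ref{thm:K} is not available. Part (c) follows in Section~\ref{sec:split}.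

\section{The method in two examples}\label{sec:examples}

A \emph{geodesic} in a metric space $Z$ is a curve $\gamma:[0,\varepsilon]\to Z$ with $d(\gamma(s),\gamma(t))=c\,|s-t|$ for some constant $c\ge0$: geodesics are minimizing, have constant speed, and may be constant. Isometries map geodesics to geodesics, so they preserve everything that can be read off from the geodesics issuing from a point.

The first example uses a standard description of $\mathbb P_2(\mathbb R)$, needed again in Section~\ref{sec:one}. The \emph{quantile function} of $\mu\in\mathbb P_2(\mathbb R)$ is $f_\mu(u)=\inf\{s:\mu((-\infty,s])\ge u\}$, $u\in(0,1)$, and $\mu\mapsto f_\mu$ is an isometry of $\mathbb P_2(\mathbb R)$ onto the closed convex set of nondecreasing functions in $L^2(0,1)$. In a convex subset of a Hilbert space the only geodesic between two points is the segment.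

\begin{example}[Recognizing a Dirac mass]\label{ex:line}
No isometry $\Phi$ of $\mathbb P_2(\mathbb R)$ maps $\delta_0$ to Lebesgue measure $\lambda$ on $[0,1]$. The geodesics from a point $f$ are the curves $f+th$, and $\Phi$ preserves the numbers $\|h\|$ and $\|h-h'\|$, hence the inner products $\langle h,h'\rangle$. We count nonzero directions $h_1,\dots,h_N$ with $\langle h_i,h_j\rangle\le0$ for $i\ne j$.

At $\delta_0$ we have $f=0$, and the directions are the nondecreasing functions. For two of them,
\[
\langle h,h'\rangle-\int h\int h'=\frac12\iint\big(h(u)-h(u')\big)\big(h'(u)-h'(u')\big)\,du\,du'\ge0,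
\]
with strict inequality if neither is constant, because then both differences are negative for $u$ near $0$ and $u'$ near $1$. So the means of the $h_i$ have pairwise non-positive products, and at most two of them are nonzero. A nonzero function of mean zero is not constant, so at most one $h_i$ has mean zero. Thus $N\le3$.

At $\lambda$ we have $f(u)=u$. Cut $(0,1)$ into $N$ intervals $I_i$ with midpoints $a_i$ and contract the mass in $I_i$ toward $a_i$, leaving the rest in place: $h_i(u)=(a_i-u)1_{I_i}(u)$. For $t\in[0,1]$ the function $f+th_i$ has slope $1-t$ on $I_i$ and jumps upward at the ends of $I_i$, so it is nondecreasing. The $h_i$ have disjoint supports and are pairwise orthogonal, and $N$ is arbitrary.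
\end{example}

In a general space $X$ the directions at $\mu$ form a tangent cone, which at $\delta_x$ with $x$ regular is $\mathbb P_2(\mathbb R^n)$. The bound $3$ becomes $3n$, and the orthogonality of disjoint contractions becomes an inequality that comes from the curvature bound. Counting only bounds the number of atoms of $\Phi(\delta_x)$. To exclude two or more atoms we show that the tangent cone at such a measure is a product of a kind that $\mathbb P_2(\mathbb R^n)$ is not.

\begin{example}[No room to rotate]\label{ex:sphere}
Let $X$ be the round unit sphere $S^2$, let $\Phi$ fix all Dirac masses, and let $x\in X$. The curve $t\mapsto\exp_x(tv)$, $t\in[0,1]$, is a geodesic exactly when $v$ lies in the closed disk $S\subset T_xX=\mathbb R^2$ of radius $\pi$. We shall see that the geodesics $[0,1]\to\mathbb P_2(X)$ from $\delta_x$ correspond to the measures $\eta\in\mathbb P_2(S)$, the distributions of initial velocities, and that $\Phi$ acts on them through an isometry of $\mathbb P_2(\mathbb R^2)$ fixing Dirac masses. By Theorem~\ref{thm:K} this is some $\mathcal R_Q$, and it must preserve $\mathbb P_2(S)$.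 Take $|w|=\pi$ and $\eta=(1-\lambda)\delta_w+\lambda\delta_{-w}$. The barycenter is $(1-2\lambda)w$, so $\mathcal R_Q$ moves the light atom from $-w$ to $(1-2\lambda)w-(2-2\lambda)Qw$, which tends to $w-2Qw$ as $\lambda\to0$. This point must lie in $S$, that is, $5\pi^2-4\,w\cdot Qw\le\pi^2$. Hence $w\cdot Qw\ge|w||Qw|$ and $Qw=w$. So $Q=I$, every geodesic from $\delta_x$ is fixed by $\Phi$, and every measure on $X$ is the endpoint of such a geodesic.
\end{example}

The point of Example~\ref{ex:sphere} is that a heavy atom at $w$ turns $\mathcal R_Q$ into the rotation about $w$. The set $S$ must therefore be invariant under the rotations with linear part $Q$ about each of its points, and two such rotations with different centers differ by a translation.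

\section{Background}\label{sec:background}

\subsection{Alexandrov spaces}
A curvature bound $\kappa>0$ implies the bound $0$, so we may and do assume $\kappa=-k^2\le0$; in Theorem~\ref{thm:closed}, $k=0$. Let $\mathbb M_k$ be the complete simply connected surface of constant curvature $-k^2$. For points $a,b\ne p$ of a metric space, the comparison angle $\widetilde\angle apb$ is the angle at $\tilde p$ of a triangle $\tilde a\tilde p\tilde b$ in $\mathbb M_k$ with the same side lengths. A complete length space $X$ has \emph{curvature $\ge-k^2$} if every point has a neighborhood in which $\widetilde\angle apb+\widetilde\angle bpc+\widetilde\angle cpa\le2\pi$ for all $p$ and all $a,b,c\ne p$. The dimension $n$ is the Hausdorff dimension; we assume $1\le n<\infty$. Such a space is proper (closed balls are compact) and any two points are joined by a geodesic. The notion of boundary will not be used. We rely on the following published facts. Facts (A1)--(A4) belong to comparison theory (Burago--Gromov--Perelman; Burago--Burago--Ivanov).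
\begin{itemize}
\item[(A1)] \emph{Angles exist.} For nonconstant geodesics $\gamma,\gamma'$ from $x$ the limit $\angle(\gamma,\gamma')=\lim_{s,t\to0}\widetilde\angle\gamma(s)\,x\,\gamma'(t)$ exists.
\item[(A2)] \emph{Hinge comparison holds globally.} If geodesics from $x$ to $y$ and from $x$ to $z$ make the angle $\alpha$, then $d(y,z)$ is at most the third side of the triangle in $\mathbb M_k$ with two sides $d(x,y)$, $d(x,z)$ enclosing the angle $\alpha$. The case $\alpha=0$ shows that unit-speed geodesics from $x$ making the angle $0$ coincide on their common interval.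
\item[(A3)] \emph{Adjacent angles sum to $\pi$.} If $p$ is an interior point of a nonconstant geodesic, the angles that a nonconstant geodesic from $p$ makes with the two branches add up to $\pi$.
\end{itemize}
The \emph{space of directions} $\Sigma_x$ is the completion, for the distance $\angle$, of the set of nonconstant geodesics from $x$ modulo angle zero. The \emph{tangent cone} $T_x$ is the Euclidean cone over $\Sigma_x$: its points are the apex $0$ and the pairs $v=(|v|,\xi)$ with $|v|>0$, $\xi\in\Sigma_x$. We write $cv=(c|v|,\xi)$ for $c>0$, and we write the distance of $T_x$ as $|v-w|$, although $T_x$ has no linear structure in general: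
\[
|v-w|^2=|v|^2+|w|^2-2|v||w|\cos\angle(v,w).
\]
The \emph{initial velocity} of a geodesic from $x$ is the point of $T_x$ given by its speed and its direction.
\begin{itemize}
\item[(A4)] $\Sigma_x$ is compact, and $T_x$ is an $n$-dimensional Alexandrov space of curvature $\ge0$. In particular $T_x$ is proper and is not a point.
\item[(A5)] The \emph{regular} points, those with $T_x$ isometric to $\mathbb R^n$, are dense in $X$ (Burago--Gromov--Perelman, Otsu--Shioya). At a regular point we identify $T_x$ with $\mathbb R^n$, the apex with the origin; then $cv$ is the usual multiple, since rays from the apex are geodesics.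
\item[(A6)] \emph{Splitting theorem} (Toponogov, Milka; Burago--Burago--Ivanov, Theorem 10.5.1). If $k=0$ and $X$ contains a line, then $X$ is isometric to a product $\mathbb R\times Y$.
\item[(A7)] If $n=1$, then $X$ is a circle, a segment, a ray or $\mathbb R$.
\end{itemize}

\subsection{Measures and couplings}
Let $Z,Z'$ be complete separable metric spaces. Optimal couplings exist; $\mathbb P_2(Z)$ is complete; measures with finite support in a dense subset of $Z$ are dense in $\mathbb P_2(Z)$; and the couplings of two fixed measures form a weakly compact set. We also use: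
\begin{itemize}
\item[(W1)] \emph{Lifting couplings (gluing).} Let $F:Z\to X$, $F':Z'\to X$ be Borel, $\zeta,\zeta'$ probability measures on $Z,Z'$, and $\omega$ a coupling of $F_\#\zeta$ and $F'_\#\zeta'$. Then some coupling $\pi$ of $\zeta,\zeta'$ has $(F\times F')_\#\pi=\omega$. Indeed, disintegrate $\zeta$ and $\zeta'$ into conditional measures $\zeta_y$, $\zeta'_{y'}$ on the fibers of $F$, $F'$, and put $\pi=\int\zeta_y\otimes\zeta'_{y'}\,d\omega(y,y')$.
\item[(W2)] \emph{Geodesics are averages of geodesics} (Villani \cite[Cor.~7.22]{Villani}; Lisini). Every geodesic $(\mu_t)_{t\in[0,1]}$ in $\mathbb P_2(X)$ has the form $\mu_t=(\mathrm{ev}_t)_\#\Pi$, where $\Pi$ is a probability measure on the space of geodesics $[0,1]\to X$ with the uniform distance and $\mathrm{ev}_t(\gamma)=\gamma(t)$.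
\item[(W3)] A continuous surjection between compact metric spaces has a Borel right inverse.
\end{itemize}

\subsection{Geodesics issuing from a point}
By (W2) a geodesic from $\delta_x$ is a measure on the geodesics of $X$ from $x$. To turn it into a measure on $T_x$ we parametrize these geodesics by their initial velocities. Let $S_x\subset T_x$ be the set of $v$ for which there is a geodesic $\gamma_v:[0,1]\to X$ from $x$ with initial velocity $v$; it is unique by (A2). The set $S_x$ is star-shaped about $0$, since $\gamma_{cv}(t)=\gamma_v(ct)$ for $c\in[0,1]$; so the sets $\varepsilon^{-1}S_x$ increase as $\varepsilon$ decreases, and their union is dense in $T_x$ by the construction of $\Sigma_x$. Put $e(v)=\gamma_v(1)$, so that $d(x,e(v))=|v|$, and $e_t(v)=e(tv)$ whenever $tv\in S_x$. For $v\in S_x$ and $t\in[0,1]$ we have $e_t(v)=\gamma_v(t)$. The rescaled distance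
\[
d_t(v,w)=\frac{d(e_t(v),e_t(w))}t\le|v|+|w|
\]
compares $X$ near $x$ with $T_x$. Write $\bar B_R=\{v\in T_x:|v|\le R\}$.

\begin{lemma}\label{lem:exp}
Let $x\in X$.
\begin{itemize}
\item[(i)] For $v,w\in S_x\cap\bar B_R$ and $t\in(0,1]$ we have $d_t(v,w)\le c_R|v-w|$, where $c_R=\sinh(kR)/(kR)$, and $c_R=1$ if $k=0$.
\item[(ii)] $S_x$ is closed, and $v\mapsto\gamma_v$ is a homeomorphism of $S_x$ onto the space of geodesics $[0,1]\to X$ from $x$.
\item[(iii)] For every $\varepsilon\in(0,1]$, $d_t(v,w)\to|v-w|$ as $t\to0$, uniformly on bounded subsets of $\varepsilon^{-1}S_x\times\varepsilon^{-1}S_x$.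
\item[(iv)] The map $e:S_x\to X$ is continuous and has a Borel right inverse $q$, with $|q(y)|=d(x,y)$. Every $\nu\in\mathbb P_2(X)$ equals $e_\#\eta$ for some $\eta\in\mathbb P_2(S_x)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Choose $\tilde v,\tilde w$ in a tangent plane of $\mathbb M_k$ with the lengths of $v,w$ and the same angle, so $|\tilde v-\tilde w|=|v-w|$. By (A2), $d(e_t(v),e_t(w))\le d(\exp t\tilde v,\exp t\tilde w)$. In polar coordinates the metric of $\mathbb M_k$ is $dr^2+(\sinh(kr)/k)^2d\theta^2\le c_R^2(dr^2+r^2d\theta^2)$ for $r\le R$, so $\exp$ is $c_R$-Lipschitz on the convex Euclidean disk of radius $R$.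

We next note the pointwise limit $d_t(v,w)\to|v-w|$ for $v,w\in S_x$. If $v=0$ or $w=0$ there is equality for all $t$. Otherwise rescale the comparison triangle of $e_t(v),x,e_t(w)$ by $1/t$: it lies in $\mathbb M_{kt}$, has sides $|v|,|w|,d_t(v,w)$, and its angle between the first two sides tends to $\angle(v,w)$ by (A1). The law of cosines of $\mathbb M_{kt}$ tends to the Euclidean one.

(ii) Let $S_x\cap\bar B_R\ni v_i\to v\in T_x$. By (i) the $\gamma_{v_i}$ are uniformly Cauchy, so they converge to a geodesic $\gamma_w$ with $w\in S_x$. For every $t$, $d_t(v_i,w)=\lim_jd_t(v_i,v_j)\le c_R|v_i-v|$. Letting $t\to0$ gives $|v_i-w|\le c_R|v_i-v|\to0$, so $v=w\in S_x$. Thus $S_x\cap\bar B_R$ is compact by (A4), and $v\mapsto\gamma_v$ is a continuous bijection, hence a homeomorphism, from it onto the geodesics from $x$ of length $\le R$. Length, being $d(\gamma(0),\gamma(1))$, is continuous in $\gamma$, so the inverse map is continuous everywhere.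

(iii) By the triangle inequality and (i), $|d_t(v,w)-d_t(v',w')|\le c_R(|v-v'|+|w-w'|)$ on $S_x\cap\bar B_R$. Equi-Lipschitz functions that converge pointwise on a compact set converge uniformly. This settles $\varepsilon=1$, and $d_t(v,w)=\varepsilon^{-1}d_{t/\varepsilon}(\varepsilon v,\varepsilon w)$ gives the general case.

(iv) Continuity follows from (i). Since $X$ is geodesic, $e$ maps $S_x\cap\bar B_j$ onto the closed ball $\bar B(x,j)$. Let $q_j$ be a Borel right inverse given by (W3), and let $q=q_1$ on $\bar B(x,1)$ and $q=q_j$ on $\bar B(x,j)\setminus\bar B(x,j-1)$ for $j\ge2$. Then $|q(y)|=d(x,e(q(y)))=d(x,y)$, so $\eta=q_\#\nu$ has finite second moment, and $e_\#\eta=\nu$.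
\end{proof}

\section{Tangent cones at finitely supported measures}\label{sec:cones}

\subsection{Inner products in pointed spaces}
For a metric space $Z$ with base point $o$ put
\[
|z|=d(z,o),\qquad\langle z,z'\rangle=\tfrac12\big(|z|^2+|z'|^2-d^2(z,z')\big).
\]
This is the inner product of the two sides at $o$ of the Euclidean comparison triangle. The inequalities $\big||z|-|z'|\big|\le d(z,z')\le|z|+|z'|$ give $|\langle z,z'\rangle|\le|z||z'|$. Isometries that preserve base points preserve $\langle\cdot,\cdot\rangle$. If $\sqrt m\,Z$ denotes $Z$ with the distance multiplied by $\sqrt m$, the inner product is multiplied by $m$; on an $\ell^2$-product, where squared distances add, inner products add. On a tangent cone $T=T_p$ with base point $0$ we get $\langle v,w\rangle=|v||w|\cos\angle(v,w)$. On $\mathbb P_2(T)$ the base point is always $\delta_0$; then $|\eta|^2=\int|v|^2d\eta$ and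
\begin{equation}\label{eq:sup}
\langle\eta,\eta'\rangle=\sup_\pi\int\langle v,w\rangle\,d\pi(v,w),
\end{equation}
the supremum being over the couplings of $\eta$ and $\eta'$.

\subsection{The tangent cone of $\mathbb P_2(X)$}
For $\mu\in\mathbb P_2(X)$ let $\mathcal G(\mu)$ be the set of germs at $0$ of curves $t\mapsto\mu_t$ with $\mu_0=\mu$ that are geodesics on some interval $[0,\varepsilon]$. It carries the pseudo-distance
\[
d(g,g')=\limsup_{t\to0}W(\mu_t,\mu_t')/t ,
\]
which is finite because it is at most the sum of the two speeds. We use $\limsup$ so that the definition makes sense at every $\mu$, without any curvature property of $\mathbb P_2(X)$. Let $T_\mu$ be the completion of the associated metric space, with the constant germ as base point; then $|g|$ is the speed of $g$. An isometry $\Phi$ induces a distance-preserving bijection $\mathcal G(\mu)\to\mathcal G(\Phi(\mu))$, which extends to a base-point preserving isometry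
\[
d\Phi:T_\mu\to T_{\Phi(\mu)},
\]
surjective because $\Phi^{-1}$ induces its inverse.

At a finitely supported measure this cone can be computed. In time $t$ each atom spreads out over a distance of order $t$, while exchanging mass between different atoms costs a fixed amount per unit of mass. So to first order the atoms do not interact, and each contributes a factor $\mathbb P_2(T_{p_i})$. We write $e^i_t$ and $d^i_t$ for the maps $e_t$ and $d_t$ based at $p_i$.

\begin{proposition}\label{prop:cone}
Let $\mu=\sum_{i=1}^Mm_i\delta_{p_i}$ with $m_i>0$ and distinct points $p_i$.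
\begin{itemize}
\item[(a)] Every germ in $\mathcal G(\mu)$ has the form
\begin{equation}\label{eq:form}
\mu_t=\sum_im_i(e^i_t)_\#\eta_i\quad(0\le t\le\varepsilon),\qquad\eta_i\in\mathbb P_2(\varepsilon^{-1}S_{p_i}),
\end{equation}
for a unique tuple $(\eta_i)$, and the map from germs to tuples extends to a base-point preserving isometry of $T_\mu$ onto the $\ell^2$-product $\prod_i\sqrt{m_i}\,\mathbb P_2(T_{p_i})$.
\item[(b)] For $\mu=\delta_x$, the geodesics $[0,1]\to\mathbb P_2(X)$ from $\delta_x$ are exactly the curves $t\mapsto(e_t)_\#\eta$ with $\eta\in\mathbb P_2(S_x)$.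
\end{itemize}
\end{proposition}

\begin{proof}
Let $D=\min_{i\ne j}d(p_i,p_j)$ if $M\ge2$.

\emph{Step 1: geodesics have the form \eqref{eq:form}.} Let $(\mu_t)_{t\in[0,1]}$ be a geodesic from $\mu$ and $\Pi$ as in (W2). Write $\Pi=\sum m_i\Pi_i$ with $\Pi_i$ concentrated on geodesics from $p_i$, and let $\eta_i$ be the image of $\Pi_i$ under the inverse of the homeomorphism in Lemma~\ref{lem:exp}(ii). Then \eqref{eq:form} holds with $\varepsilon=1$; the second moments are finite because $\sum m_i|\eta_i|^2=\int d^2(\gamma(0),\gamma(1))\,d\Pi$ is the cost of a coupling of $\mu_0$ and $\mu_1$. For a geodesic on $[0,\varepsilon]$, $\varepsilon\le 1$, apply this to $s\mapsto\mu_{\varepsilon s}$ and push the measures forward by $v\mapsto\varepsilon^{-1}v$, using $e_{t/\varepsilon}(v)=e_t(\varepsilon^{-1}v)$. Two germs can be written with the same $\varepsilon$, since the sets $\varepsilon^{-1}S_{p_i}$ are nested.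

\emph{Step 2: distances.} For two curves of the form \eqref{eq:form}, geodesic or not, we claim
\begin{equation}\label{eq:limit}
\lim_{t\to0}W^2(\mu_t,\mu'_t)/t^2=\sum_im_iW^2(\eta_i,\eta'_i).
\end{equation}
For the upper bound push optimal couplings $\pi^i$ of $\eta_i,\eta_i'$ forward by $e^i_t\times e^i_t$. This gives $W^2(\mu_t,\mu_t')/t^2\le\sum m_i\int(d^i_t)^2d\pi^i$, and dominated convergence applies by Lemma~\ref{lem:exp}(iii) and $d^i_t(v,w)\le|v|+|w|$.

For the lower bound regard $\hat\eta=\sum m_i\eta_i$ and $\hat\eta'=\sum m_i\eta_i'$ as measures on the disjoint union $\hat S$ of the closed sets $\varepsilon^{-1}S_{p_i}$, with points $(i,v)$. By (W1) an optimal coupling of $\mu_t,\mu'_t$ lifts to a coupling $\pi_t$ of $\hat\eta,\hat\eta'$ with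
\[
W^2(\mu_t,\mu'_t)/t^2=\int c_t\,d\pi_t,\qquad c_t\big((i,v),(j,w)\big)=d^2\big(e^i_t(v),e^j_t(w)\big)/t^2 .
\]
Take a sequence $t\to0$ along which the left side tends to its lower limit and $\pi_t$ converges weakly to a coupling $\pi$ of $\hat\eta,\hat\eta'$. By the upper bound the costs stay bounded. On the open set $O_R=\{i\ne j,\ |v|<R,\ |w|<R\}$ we have $c_t\ge(D-2tR)^2/t^2\to\infty$, so $\pi_t(O_R)\to0$ and $\pi(O_R)\le\liminf\pi_t(O_R)=0$. Hence $\pi$ is concentrated on $\{i=j\}$, and its block $\pi^{ii}$ couples $m_i\eta_i$ with $m_i\eta'_i$. Let $\chi_R(v,w)\in[0,1]$ be continuous, equal to $1$ for $|v|,|w|\le R$ and to $0$ when $|v|\ge R+1$ or $|w|\ge R+1$. By the uniform convergence in Lemma~\ref{lem:exp}(iii),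
\[
\int c_t\,d\pi_t\ge\sum_i\int\chi_R\,(d^i_t)^2\,d\pi_t^{ii}\ \longrightarrow\ \sum_i\int\chi_R\,|v-w|^2\,d\pi^{ii}.
\]
As $R\to\infty$ the right side tends to $\sum_i\int|v-w|^2d\pi^{ii}\ge\sum_im_iW^2(\eta_i,\eta'_i)$. This proves \eqref{eq:limit}. Applied to two representations of one germ, it shows that the tuple is unique; applied to two germs, it shows that the map to tuples preserves distances.

\emph{Step 3: enough curves \eqref{eq:form} are geodesics.} For each $i$ and $s,t\in[0,\varepsilon]$,
\begin{equation}\label{eq:radial}
W\big((e^i_s)_\#\eta_i,(e^i_t)_\#\eta_i\big)=|t-s|\,|\eta_i| .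
\end{equation}
The inequality $\le$ follows from $d(e^i_s(v),e^i_t(v))=|t-s||v|$, and $\ge$ from the triangle inequality and $W(\delta_{p_i},(e^i_t)_\#\eta_i)=t|\eta_i|$, which is \eqref{eq:dirac}. Together with Step 1 this proves (b), and it shows that for $M=1$ every curve \eqref{eq:form} is a geodesic.

Let $M\ge2$, let all $\eta_i$ be supported in $\bar B_R$, and let $sR,tR\le D/4$. Then $\mu_s$ and $\mu_t$ both have mass $m_i$ in the cluster $\bar B(p_i,D/4)$. Points of different clusters are at distance $\ge D/2$, points of one cluster at distance $\le D/2$. In an optimal coupling of $\mu_s,\mu_t$, let $\alpha_i$ be the part of $\mu_s$ in cluster $i$ that is sent to other clusters and $\beta_i$ the part of $\mu_t$ in cluster $i$ that comes from other clusters. Both have total mass $|\alpha_i|$ equal to $m_i$ minus the mass that stays in cluster $i$. Replace the off-diagonal part of the coupling by the sum of the measures $\alpha_i\otimes\beta_i/|\alpha_i|$ over those $i$ with $\alpha_i\ne0$. The marginals are unchanged; the old part cost at least $(D/2)^2\sum|\alpha_i|$ and the new part costs at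 most that. So some optimal coupling preserves clusters, and \eqref{eq:radial} gives
\[
W^2(\mu_s,\mu_t)=\sum_im_iW^2\big((e^i_s)_\#\eta_i,(e^i_t)_\#\eta_i\big)=(t-s)^2\sum_im_i|\eta_i|^2 .
\]
The curve is a geodesic for small times.

\emph{Step 4: density.} The image of $\mathcal G(\mu)$ in the complete space $\prod\sqrt{m_i}\,\mathbb P_2(T_{p_i})$ contains all tuples of measures with finite support in the dense sets $\bigcup_\varepsilon\varepsilon^{-1}S_{p_i}$, because finitely many points of an increasing union lie in one member and Step 3 applies. These tuples are dense, which proves (a).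
\end{proof}

In particular $T_{\delta_x}=\mathbb P_2(\mathbb R^n)$ when $x$ is regular.

\section{Two properties of $\mathbb P_2(\mathbb R^n)$}\label{sec:euclid}

If $x$ is regular and $\Phi$ is an isometry, then $T_{\Phi(\delta_x)}$ is isometric to $\mathbb P_2(\mathbb R^n)$. This section gives two properties of this pointed space that the tangent cone at a measure other than a Dirac mass will turn out to lack: obtuse families are small, and it is not a product of two or more cones $\mathbb P_2(T_p)$. Both rest on one observation. Since \eqref{eq:sup} is a supremum, inner products in $\mathbb P_2(\mathbb R^n)$ tend to be positive: the product coupling gives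
\begin{equation}\label{eq:bary}
\langle\alpha,\beta\rangle\ge b_\alpha\cdot b_\beta ,
\end{equation}
and for centered measures one can do better by correlating them. Let $\mathbb P_2^0(\mathbb R^n)$ be the set of centered measures, $b_\alpha=0$, and let $V_\alpha$ be the linear span of $\operatorname{supp}\alpha$.

\begin{lemma}\label{lem:perp}
If $\alpha,\beta\in\mathbb P_2^0(\mathbb R^n)$ and $\langle\alpha,\beta\rangle\le0$, then $V_\alpha\perp V_\beta$.
\end{lemma}

\begin{proof}
Let $f,g$ be Borel functions bounded by $1$ with $\int f\,d\alpha=0=\int g\,d\beta$. Then $\pi=(1+f(v)g(w))\,\alpha\otimes\beta$ has a non-negative density and marginals $\alpha,\beta$, and since $b_\alpha=b_\beta=0$,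
\[
\langle\alpha,\beta\rangle\ge\int v\cdot w\,d\pi=\Big(\int vf\,d\alpha\Big)\cdot\Big(\int wg\,d\beta\Big).
\]
The vectors $\int vf\,d\alpha$ with $f$ bounded and of mean zero form a linear subspace of $V_\alpha$. We show that it is all of $V_\alpha$. Let $\epsilon\in V_\alpha$ be orthogonal to it, and let $f$ be $\operatorname{sign}(\epsilon\cdot v)$ minus its mean. As $\alpha$ is centered, the constant contributes nothing, and $0=\epsilon\cdot\int vf\,d\alpha=\int|\epsilon\cdot v|\,d\alpha$. So $\epsilon\cdot v=0$ on $\operatorname{supp}\alpha$, hence $\epsilon\perp V_\alpha$ and $\epsilon=0$. The same holds for $\beta$. If $V_\alpha\not\perp V_\beta$, we can pick $f,g$ for which the product above is nonzero, scale them to be bounded by $1$, and change the sign of $f$ if necessary to get $\langle\alpha,\beta\rangle>0$.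
\end{proof}

\begin{lemma}\label{lem:3n}
If $\alpha_1,\dots,\alpha_N\in\mathbb P_2(\mathbb R^n)\setminus\{\delta_0\}$ satisfy $\langle\alpha_i,\alpha_j\rangle\le0$ for $i\ne j$, then $N\le3n$.
\end{lemma}

\begin{proof}
First, a family of nonzero vectors in $\mathbb R^n$ with pairwise non-positive products has at most $2n$ members. This holds for $n=0$. For $n\ge1$ single out a member $v$ and project the others to $v^\perp$. The products of the projections are $v_i\cdot v_j-(v_i\cdot v)(v_j\cdot v)/|v|^2\le0$, because $v_i\cdot v$ and $v_j\cdot v$ are both $\le0$. A projection vanishes only if $v_i$ is a negative multiple of $v$, and two negative multiples of $v$ have a positive product; so at most one vanishes. By induction the family has at most $2+2(n-1)$ members.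

By \eqref{eq:bary} the barycenters $b_{\alpha_i}$ have pairwise non-positive products, so at most $2n$ of them are nonzero. The centered $\alpha_i$ have nonzero spaces $V_{\alpha_i}$, pairwise orthogonal by Lemma~\ref{lem:perp}, so there are at most $n$ of them.
\end{proof}

We turn to products. The space $\mathbb P_2(\mathbb R^n)$ does split: by \eqref{eq:mean} it is $\mathbb R^n\times\mathbb P_2^0(\mathbb R^n)$. So we first remove the Euclidean factor in a way that isometries respect. In a pointed space $(Z,o)$ call $z'$ \emph{opposite} to $z$ if $|z'|=|z|$ and $\langle z,z'\rangle=-|z|^2$; equivalently, $o$ is a midpoint of $z$ and $z'$. Put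
\[
L(Z)=\{z:z\text{ has an opposite}\},\qquad\mathcal C(Z)=\{z:\langle z,l\rangle=0\text{ for all }l\in L(Z)\}.
\]
Both sets contain $o$, are preserved by base-point preserving isometries, and do not change when the distance is multiplied by a constant.

\begin{lemma}\label{lem:LC}
\begin{itemize}
\item[(a)] $L(Z_1\times Z_2)=L(Z_1)\times L(Z_2)$ and $\mathcal C(Z_1\times Z_2)=\mathcal C(Z_1)\times\mathcal C(Z_2)$ for $\ell^2$-products.
\item[(b)] Let $T=T_p$, $p\in X$. Every element of $L(\mathbb P_2(T))$ is $\delta_v$ with $v\in L(T)$, and $\mathcal C(\mathbb P_2(T))\ne\{\delta_0\}$.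
\item[(c)] $L(\mathbb P_2(\mathbb R^n))$ is the set of Dirac masses and $\mathcal C(\mathbb P_2(\mathbb R^n))=\mathbb P_2^0(\mathbb R^n)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $(z_1',z_2')$ be opposite to $(z_1,z_2)$, with common norm $\rho$. Then
\[
\rho^2=-\langle z_1,z_1'\rangle-\langle z_2,z_2'\rangle\le|z_1||z_1'|+|z_2||z_2'|\le\rho^2 .
\]
Equality in the Cauchy--Schwarz inequality for two vectors of $\mathbb R^2$ of the same length gives $|z_i|=|z_i'|$, and equality in the first inequality gives $\langle z_i,z_i'\rangle=-|z_i|^2$. Conversely, a pair of opposites is opposite to the pair. For $\mathcal C$, the inclusion $\supset$ follows from additivity of the inner product, and $\subset$ from testing against $(l_1,o)$ and $(o,l_2)$.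

(b) Let $u,u'\in T$ be opposite and nonzero. Then $|u-u'|=|u|+|u'|$, so the two radial segments form a geodesic through $0$. In a cone the angle at the apex between radial segments is the angle in $\Sigma_p$, and (A3) holds in $T$ by (A4). So $\angle(u,l)+\angle(u',l)=\pi$ for $l\ne0$, that is,
\begin{equation}\label{eq:opp}
\langle u,l\rangle+\langle u',l\rangle=0\qquad\text{for all }l\in T.
\end{equation}
Let $\lambda\ne\delta_0$ have the opposite $\lambda'$, and put $c=|\lambda|=|\lambda'|>0$. The product coupling in \eqref{eq:sup} gives
\[
-c^2\le-\int|v|\,d\lambda\int|w|\,d\lambda'\le\iint\langle v,w\rangle\,d\lambda\,d\lambda'\le\langle\lambda,\lambda'\rangle=-c^2 .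
\]
Equality on the left forces $|v|=c$ and $|w|=c$ almost surely, and equality in the middle forces $\langle v,w\rangle=-c^2$ for almost every pair. By Fubini's theorem there is $w$ with $|w|=c$ that is opposite to $\lambda$-almost every $v$. If $v_1,v_2$ are both opposite to $w$, then \eqref{eq:opp} with $u=v_1$, $u'=w$, $l=v_2$ gives $\langle v_1,v_2\rangle=c^2$, so $|v_1-v_2|^2=2c^2-2c^2=0$. Hence $\lambda=\delta_v$ with $v\in L(T)$.

If $L(\mathbb P_2(T))=\{\delta_0\}$, then $\mathcal C(\mathbb P_2(T))=\mathbb P_2(T)$, which is not a point since $T$ is not. Otherwise there are nonzero opposite points $u,u'\in T$, and $\langle\frac12(\delta_u+\delta_{u'}),\delta_v\rangle=\frac12(\langle u,v\rangle+\langle u',v\rangle)=0$ for all $v$ by \eqref{eq:opp}; so $\frac12(\delta_u+\delta_{u'})\in\mathcal C(\mathbb P_2(T))$.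

(c) The measure $\delta_{-v}$ is opposite to $\delta_v$, the argument in (b) gives the converse, and $\langle\eta,\delta_v\rangle=b_\eta\cdot v$.
\end{proof}

If the points $p_i$ below were regular, comparing the sets $L$ would suffice, since $\mathbb R^n$ is not isometric to $\mathbb R^{Mn}$. But the atoms of $\Phi(\delta_x)$ may sit at singular points, where $L(T_{p_i})$ is smaller. We therefore compare the sets $\mathcal C$, which are never trivial. A splitting of $\mathbb P_2^0(\mathbb R^n)$ would force each measure to be determined by two marginals.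

\begin{proposition}\label{prop:noprod}
Let $M\ge2$, $m_i>0$, $p_i\in X$. There is no base-point preserving isometry $\Psi:\mathbb P_2(\mathbb R^n)\to\prod_{i=1}^M\sqrt{m_i}\,\mathbb P_2(T_{p_i})$.
\end{proposition}

\begin{proof}
Suppose $\Psi$ exists. Let $Z_1$ be the first factor and $Z_2$ the product of the others. By Lemma~\ref{lem:LC}, $\Psi$ restricts to a bijection $\mathbb P_2^0(\mathbb R^n)\to\mathcal C(Z_1)\times\mathcal C(Z_2)$ preserving norms and inner products, and neither $\mathcal C(Z_i)$ is a point. Let $\mathcal A_1=\Psi^{-1}(\mathcal C(Z_1)\times\{o\})$, $\mathcal A_2=\Psi^{-1}(\{o\}\times\mathcal C(Z_2))$, and $V_i=\sum_{\alpha\in\mathcal A_i}V_\alpha\ne0$. Elements of $\mathcal A_1$ and $\mathcal A_2$ have inner product $0$, so $V_1\perp V_2$ by Lemma~\ref{lem:perp}.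

Let $\zeta\in\mathbb P_2^0(\mathbb R^n)$, $\Psi(\zeta)=(z_1,z_2)$, $\alpha_1=\Psi^{-1}(z_1,o)$, $\alpha_2=\Psi^{-1}(o,z_2)$, and let $\zeta_i$ be the push-forward of $\zeta$ by the orthogonal projection $P_i$ onto $V_i$. We claim $\zeta_i=\alpha_i$. In the product, $\langle\zeta,\alpha_i\rangle=|z_i|^2=|\alpha_i|^2$. Since $\alpha_i$ is supported in $V_i$, we have $v\cdot w=P_iv\cdot w$ for $w\in\operatorname{supp}\alpha_i$, and projecting couplings gives $\langle\zeta,\alpha_i\rangle\le\langle\zeta_i,\alpha_i\rangle$. Thus
\[
|\alpha_i|^2\le\langle\zeta_i,\alpha_i\rangle\le|\zeta_i||\alpha_i| ,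
\]
and $|\alpha_i|\le|\zeta_i|$. On the other hand $|\zeta_1|^2+|\zeta_2|^2\le|\zeta|^2=|\alpha_1|^2+|\alpha_2|^2$ because $V_1\perp V_2$. Hence $|\zeta_i|=|\alpha_i|$ and $W^2(\zeta_i,\alpha_i)=2|\alpha_i|^2-2\langle\zeta_i,\alpha_i\rangle\le0$, which is the claim.

So $(\zeta_1,\zeta_2)$ determines $(z_1,z_2)$ and therefore $\zeta$. But for unit vectors $\epsilon_i\in V_i$ the distinct centered measures $\frac12(\delta_{\epsilon_1+\epsilon_2}+\delta_{-\epsilon_1-\epsilon_2})$ and $\frac12(\delta_{\epsilon_1-\epsilon_2}+\delta_{-\epsilon_1+\epsilon_2})$ both project to $\frac12(\delta_{\epsilon_i}+\delta_{-\epsilon_i})$ on $V_i$. This is a contradiction.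
\end{proof}

\section{Dirac masses are preserved}\label{sec:dirac}

Proposition~\ref{prop:cone} describes $T_\mu$ only for finitely supported $\mu$. For a general $\mu$ we do not compute the cone; we only exhibit many pairwise obtuse directions in it, by contracting disjoint balls as in Example~\ref{ex:line}. The difficulty is that we need \emph{lower} bounds for $W$ between two deformed measures, and an optimal coupling may rearrange all the mass, not only the mass that we moved. One lower bound comes from a pair of test functions and holds in any geodesic space. It accounts for one of the two deformations. The other is recovered from the semiconcavity of $d^2$, which is where the curvature bound enters.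

\begin{lemma}[Semiconcavity]\label{lem:semi}
Let $z\in X$, let $\sigma:[0,1]\to X$ be a geodesic of length $\ell$, let $s\in(0,1]$, $\theta\in[0,1]$ and $\Lambda=\max_{[0,s]}d(z,\sigma)$. Then
\begin{equation}\label{eq:semi}
d^2(z,\sigma(\theta s))\ge(1-\theta)d^2(z,\sigma(0))+\theta d^2(z,\sigma(s))-\theta(1-\theta)\Big(1+\frac{k^2\Lambda^2}3\Big)s^2\ell^2 .
\end{equation}
\end{lemma}

\begin{proof}
If $\ell=0$ this is an equality. Otherwise let $c:[0,s\ell]\to X$ be $\sigma|_{[0,s]}$ parametrized by arclength, $f(\tau)=\frac12d^2(z,c(\tau))$ and $K=1+k^2\Lambda^2/3$. Inequality \eqref{eq:semi} is the concavity inequality for $f-\frac K2\tau^2$ at the points $0$, $\theta s\ell$, $s\ell$.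

At each interior $\tau_0$ we construct a smooth upper barrier: a function $F$ with $F(0)=f(\tau_0)$, $f(\tau_0+h)\le F(h)$ for small $|h|$, and $F''(0)\le K$. Let $D=d(z,c(\tau_0))\le\Lambda$. If $D=0$ take $F(h)=h^2/2$. If $D>0$, a geodesic from $c(\tau_0)$ to $z$ makes angles $\alpha$ and $\pi-\alpha$ with the forward and backward branches of $c$, by (A3). By (A2) applied to each branch, $d(z,c(\tau_0+h))\le r(h)$, where $r(h)>0$ is given for both signs of $h$ by the law of cosines in $\mathbb M_k$:
\[
\cosh(kr)=\cosh(kD)\cosh(kh)-\sinh(kD)\sinh(kh)\cos\alpha\qquad(k>0),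
\]
and $r^2=D^2+h^2-2Dh\cos\alpha$ if $k=0$. Let $F=r^2/2$. For $k=0$, $F''=1=K$. For $k>0$ call the right side $G(h)$, so $G''=k^2G$. Differentiating once gives $r'(0)=-\cos\alpha$, and differentiating twice gives $k^2\cosh(kr)r'^2+k\sinh(kr)r''=k^2\cosh(kr)$, so $r''(0)=k\coth(kD)\sin^2\alpha$. Hence
\[
F''(0)=\cos^2\alpha+kD\coth(kD)\sin^2\alpha\le1+k^2D^2/3\le K .
\]
Here we used $y\cosh y\le(1+y^2/3)\sinh y$ for $y\ge0$: the coefficients of $y$ agree, and those of $y^{2j+1}$, $j\ge1$, multiplied by $(2j+1)!$, are $2j+1$ and $1+2j(2j+1)/3\ge1+2j$.

Suppose $f-\frac{K'}2\tau^2$ is not concave for some $K'>K$. Then it lies below one of its chords somewhere, so after subtracting an affine function it has an interior local minimum $\tau_0$. Replacing $f$ by the barrier at $\tau_0$ gives a smooth function that is larger nearby and equal at $\tau_0$; it has a local minimum there with second derivative $\le K-K'<0$, which is impossible. Letting $K'\downarrow K$ finishes the proof.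
\end{proof}

\begin{proposition}\label{prop:obtuse}
Let $\mu\in\mathbb P_2(X)$ and let $\operatorname{supp}\mu$ contain at least $N\ge2$ points. Then there are germs $g_1,\dots,g_N\in\mathcal G(\mu)$ with $|g_i|>0$ and $\langle g_i,g_j\rangle\le0$ for $i\ne j$.
\end{proposition}

\begin{proof}
\emph{The contractions.} Choose distinct $p_1,\dots,p_N\in\operatorname{supp}\mu$ and $\rho>0$ such that the balls $B(p_i,4\rho)$ are disjoint. Contracting toward $p_i$ would do nothing if $p_i$ were an isolated atom, so we shift the centers: choose $a_i$ with $0<d(a_i,p_i)<\rho$, which is possible since $X$ is geodesic and not a point. Let $r=3\rho$ and let $B_i=B(a_i,r)\subset B(p_i,4\rho)$ be open balls; they are disjoint. Then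
\[
A_i:=\int_{B_i}d^2(a_i,\cdot)\,d\mu\in(0,r^2],
\]
since the ball $B(p_i,d(a_i,p_i))$ has positive mass, lies in $B_i$ and does not contain $a_i$. Let $q_i$ be the Borel right inverse of $e:S_{a_i}\to X$ from Lemma~\ref{lem:exp}(iv). For $y\in B_i$ let $\sigma^i_y(t)=\gamma_{q_i(y)}(1-t)$, a geodesic from $y$ to $a_i$ depending measurably on $y$; for $y\notin B_i$ let $\sigma^i_y\equiv y$. Its length $\ell^i_y\le r$ is $d(a_i,y)$ on $B_i$ and $0$ elsewhere, so $\int(\ell^i_y)^2d\mu(y)=A_i$. Let $\mu^i_t$ be the push-forward of $\mu$ by $y\mapsto\sigma^i_y(t)$. Then $\mu_0^i=\mu$ and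
\begin{equation}\label{eq:lip}
W(\mu^i_s,\mu^i_t)\le|t-s|\sqrt{A_i}.
\end{equation}

\emph{Claim 1: $W^2(\mu^j_t,\mu^i_s)\ge s^2A_i$ for $j\ne i$, $t\in[0,1]$, $s\in(0,1]$.} If bounded Borel functions satisfy $\phi(y')+\psi(y)\le d^2(y',y)/2s$, then integrating against an optimal coupling bounds $W^2/2s$ from below. We want $\phi$ to be a potential for the contraction toward $a_i$ and to be blind to what happens outside $B_i$. So let
\[
\phi(y)=\min\{0,\tfrac12(d^2(a_i,y)-r^2)\},\qquad\psi(y)=\inf_{y'\in X}\Big\{\frac{d^2(y',y)}{2s}-\phi(y')\Big\}.
\]
The function $\psi$ is upper semicontinuous, as an infimum of continuous functions, and $0\le\psi\le-\phi\le r^2/2$. Let $y_0\in B_i$, $\ell=\ell^i_{y_0}$ and $y=\sigma^i_{y_0}(s)$, so $d(a_i,y)=(1-s)\ell$. For any $y'$, the triangle inequality and the convexity of the square give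
\[
d^2(a_i,y')\le\Big(s\,\frac{d(y',y)}s+(1-s)\ell\Big)^2\le\frac{d^2(y',y)}s+(1-s)\ell^2 .
\]
As $-\phi(y')\ge\frac12(r^2-d^2(a_i,y'))$, it follows that $\psi(y)\ge\frac12(r^2-(1-s)\ell^2)$. In passing from $\mu$ to $\mu^j_t$ only points of $B_j$ move, they stay in $B_j$, and $\phi=0$ off $B_i$. So $\int\phi\,d\mu^j_t=\int\phi\,d\mu=\frac12\int_{B_i}((\ell^i)^2-r^2)\,d\mu$. Using $\psi\ge0$ for the mass outside $B_i$,
\[
\frac1{2s}W^2(\mu^j_t,\mu^i_s)\ge\int\phi\,d\mu^j_t+\int\psi\,d\mu^i_s\ge\frac12\int_{B_i}s(\ell^i)^2\,d\mu=\frac s2A_i .
\]

With $t=0$, $s=1$ Claim 1 gives $W(\mu,\mu^i_1)\ge\sqrt{A_i}$. With \eqref{eq:lip} and the triangle inequality this forces equality in \eqref{eq:lip}, so $(\mu^i_t)_{t\in[0,1]}$ is a geodesic. Let $g_i$ be its germ; $|g_i|^2=A_i>0$.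

\emph{Claim 2: $d(g_i,g_j)^2\ge A_i+A_j$ for $i\ne j$}, which means $\langle g_i,g_j\rangle\le0$. Claim 1 with $s=t$ yields only the larger of $A_i$ and $A_j$. To get the sum, fix a small $t$ and move along the $i$-th geodesic. At time $0$ the squared distance to $\mu^j_t$ is $t^2A_j$, and at a time $s\gg t$ it is at least $s^2A_i$; semiconcavity interpolates between the two at time $t$. When $k=0$ one may take $s=1$. When $k>0$ the error term in \eqref{eq:semi} makes us send $s$ to $0$, more slowly than $t$.

Let $\theta\in(0,1)$, $s\in(0,1]$, $t=\theta s$ and $U_t=W^2(\mu^j_t,\mu^i_t)$. By (W1) there is a coupling $\varpi$ of $\mu^j_t$ (variable $z$) and $\mu$ (variable $y$) such that the law of $(z,\sigma^i_y(t))$ is an optimal coupling of $\mu^j_t$ and $\mu^i_t$. The laws of $(z,y)$ and $(z,\sigma^i_y(s))$ are couplings of $\mu^j_t$ with $\mu$ and with $\mu^i_s$. In \eqref{eq:semi} for $\sigma=\sigma^i_y$ we have $\Lambda\le d(z,\sigma^i_y(t))+s\ell^i_y$, so $\Lambda^2(\ell^i_y)^2\le2r^2\big(d^2(z,\sigma_y^i(t))+s^2r^2\big)$. Since $U_t\le(t\sqrt{A_j}+t\sqrt{A_i})^2\le4r^2s^2$, the integral of this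 bound against $\varpi$ is at most $2r^2(U_t+s^2r^2)\le10r^4s^2$. Integrating \eqref{eq:semi} gives, with $C=\frac{10}3k^2r^4$,
\[
U_t\ge(1-\theta)W^2(\mu^j_t,\mu)+\theta W^2(\mu^j_t,\mu^i_s)-\theta(1-\theta)s^2A_i-C\theta s^4 .
\]
Insert $W^2(\mu^j_t,\mu)=t^2A_j$ and Claim 1, and use $\theta s^2-\theta(1-\theta)s^2=t^2$:
\[
U_t\ge t^2\Big[A_i+(1-\theta)A_j-\frac{Cs^2}\theta\Big].
\]
For fixed $\theta$ let $s\to0$, so that $\limsup_{t\to0}U_t/t^2\ge A_i+(1-\theta)A_j$; then let $\theta\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]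
Let $x$ be regular and $\mu=\Phi(\delta_x)$. The isometry $d\Phi$ identifies $T_{\delta_x}=\mathbb P_2(\mathbb R^n)$ with $T_\mu$ as pointed spaces. If $\operatorname{supp}\mu$ had $3n+1$ or more points, Proposition~\ref{prop:obtuse} would give $3n+1$ nonzero elements of $\mathbb P_2(\mathbb R^n)$ with pairwise non-positive inner products, against Lemma~\ref{lem:3n}. So $\mu=\sum_{i=1}^Mm_i\delta_{p_i}$, and $T_\mu=\prod\sqrt{m_i}\,\mathbb P_2(T_{p_i})$ by Proposition~\ref{prop:cone}. Proposition~\ref{prop:noprod} forces $M=1$. Thus $\Phi(\delta_x)\in\Delta$ for $x$ in a dense set, by (A5). The set $\Delta$ is closed, being isometric to the complete space $X$, so $\Phi(\Delta)\subset\Delta$. The same holds for $\Phi^{-1}$, whence $\Phi(\Delta)=\Delta$.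
\end{proof}

As explained in Section~\ref{sec:intro}, rigidity now reduces to showing that an isometry fixing every Dirac mass is the identity.

\section{Isometries fixing Dirac masses, $n\ge2$}\label{sec:rigid}

In this section $n\ge2$, $\Phi$ is an isometry of $\mathbb P_2(X)$ fixing every Dirac mass, $x$ is a regular point, and $S=S_x\subset T_x=\mathbb R^n$. Every measure is the endpoint of a geodesic from $\delta_x$, so $\Phi$ is determined by its derivative at $\delta_x$.

\begin{lemma}[Linearization]\label{lem:lin}
There is $Q\in O(n)$ such that $\mathcal R_Q$ and $\mathcal R_{Q^{-1}}$ map $\mathbb P_2(S)$ into itself and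
\begin{equation}\label{eq:lin}
\Phi(e_\#\eta)=e_\#(\mathcal R_Q\eta)\qquad(\eta\in\mathbb P_2(S)).
\end{equation}
If $Q=I$, then $\Phi=\mathrm{id}$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:cone}(a), $d\Phi$ is an isometry of $T_{\delta_x}=\mathbb P_2(\mathbb R^n)$. For $v\in\varepsilon^{-1}S$ the element $\delta_v$ is the germ of $t\mapsto\delta_{e_t(v)}$, which $\Phi$ fixes. Such $v$ are dense, so $d\Phi$ fixes all Dirac masses, and $d\Phi=\mathcal R_Q$ by Theorem~\ref{thm:K}. Let $\eta\in\mathbb P_2(S)$. By Proposition~\ref{prop:cone}(b), $t\mapsto(e_t)_\#\eta$ is a geodesic on $[0,1]$ from $\delta_x$. So is its image under $\Phi$, which therefore equals $t\mapsto(e_t)_\#\eta'$ with $\eta'\in\mathbb P_2(S)$. By definition $\eta'=d\Phi(\eta)=\mathcal R_Q\eta$, and $t=1$ gives \eqref{eq:lin}. The same argument applies to $\Phi^{-1}$, with $d(\Phi^{-1})=\mathcal R_Q^{-1}=\mathcal R_{Q^{-1}}$. If $Q=I$, then $\Phi$ fixes every $e_\#\eta$, and these are all measures by Lemma~\ref{lem:exp}(iv).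
\end{proof}

Both remaining steps test \eqref{eq:lin} on measures with one heavy and one light atom. For $w,w+u\in S$, $\lambda\in(0,1)$ and $\eta=(1-\lambda)\delta_w+\lambda\delta_{w+u}$, the barycenter is $w+\lambda u$, and with $\tau=(I-Q)u$,
\begin{equation}\label{eq:two}
\mathcal R_Q\eta=(1-\lambda)\,\delta_{w+\lambda\tau}+\lambda\,\delta_{w+u-(1-\lambda)\tau}.
\end{equation}
As $\lambda\to0$ the heavy atom moves from $w$ with velocity $\tau$, and the light atom tends to $w+Qu$.

\begin{lemma}\label{lem:SE}
Let $E=(I-Q)\mathbb R^n$. Then $S+E=S$; in particular $E\subset S$.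
\end{lemma}

\begin{proof}
For $w\in S$ let $Q_w(v)=w+Q(v-w)$. By Lemma~\ref{lem:lin} the atoms in \eqref{eq:two} lie in $S$, which is closed, so $w+Qu\in S$; that is, $Q_w(S)\subset S$. With $Q^{-1}$ in place of $Q$ we get $Q_w^{-1}(S)\subset S$, so $Q_w(S)=S$. Since $0\in S$, the map $Q_wQ_0^{-1}(v)=v+(I-Q)w$ carries $S$ onto $S$. The vectors $\tau$ with $S+\tau=S$ form an additive group. It contains $(I-Q)w$ for $w\in S$, hence $\lambda(I-Q)w$ for $\lambda\in[0,1]$ because $S$ is star-shaped, hence all real multiples and their sums. The set $S$ spans $\mathbb R^n$, because $\bigcup_\varepsilon\varepsilon^{-1}S$ is dense. So the group contains $(I-Q)\mathbb R^n=E$.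
\end{proof}

\begin{corollary}\label{cor:compact}
If $X$ is compact and $n\ge2$, then $\mathbb P_2(X)$ is isometrically rigid.
\end{corollary}

\begin{proof}
The set $S$ lies in the ball of radius $\operatorname{diam}X$ and contains the linear space $E$. So $E=0$, $Q=I$ and $\Phi=\mathrm{id}$.
\end{proof}

For noncompact $X$ the inclusion $E\subset S$ says that the geodesics from $x$ in directions $\pm\tau\in E$ extend to rays. Two opposite rays need not form a line. On the paraboloid of revolution $z=x_1^2+x_2^2$ all meridians from the vertex are rays, so $S=\mathbb R^2$ there; but the curvature is positive, whereas a line would by (A6) make the surface a product of $\mathbb R$ with a one-dimensional space, hence flat. So far we have used only that $\Phi$ fixes the Dirac masses along geodesics from $x$. The distances to \emph{all} Dirac masses are preserved too, and this gives a functional equation.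

\begin{lemma}\label{lem:poly}
Let $E$ be a finite-dimensional Euclidean space and $Q\in O(E)$ with $I-Q$ invertible. Let $F:E\to\mathbb R$ be continuous and assume that for all $w,u\in E$, $\lambda\in(0,1)$ and $\tau=(I-Q)u$,
\begin{equation}\label{eq:funct}
(1-\lambda)\big[F(w+\lambda\tau)-F(w)\big]=\lambda\big[F(w+u)-F(w+u-(1-\lambda)\tau)\big].
\end{equation}
Then $F$ is a polynomial of degree at most $2$.
\end{lemma}

\begin{proof}
\emph{Regularity.} Divide \eqref{eq:funct} by $\lambda$ and let $\lambda\downarrow0$. The right derivative of $F$ at $w$ in the direction $\tau$ exists and equals $F(w+u)-F(w+Qu)$, which is continuous in $w$. A continuous function $h$ of one variable with a continuous right derivative $h^+$ is $C^1$. Indeed, if a continuous function $h_0$ has positive right derivative everywhere, it is nondecreasing: if $h_0(a)>y>h_0(b)$ with $a<b$, the right derivative at the last point of $[a,b]$ where $h_0=y$ would be $\le0$. Applying this to $\pm(h-\int h^+)+\epsilon s$ and letting $\epsilon\to0$ shows that $h-\int h^+$ is constant. Every $\tau\in E$ is of the form $(I-Q)u$, so all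 directional derivatives of $F$ exist and are continuous. Hence $F$ is $C^1$ and
\begin{equation}\label{eq:DF}
DF(w)(u-Qu)=F(w+u)-F(w+Qu)\qquad(w,u\in E).
\end{equation}
The right side is $C^1$ in $w$, so $F$ is $C^2$.

\emph{Degree.} Differentiate \eqref{eq:DF} in the direction $\xi\in E$, first in $w$ and then in $u$:
\begin{align*}
D^2F(w)(u-Qu,\xi)&=DF(w+u)\xi-DF(w+Qu)\xi,\\
DF(w)(\xi-Q\xi)&=DF(w+u)\xi-DF(w+Qu)Q\xi .
\end{align*}
Subtracting and setting $w=0$,
\[
DF(Qu)(\xi-Q\xi)=DF(0)(\xi-Q\xi)-D^2F(0)(u-Qu,\xi),
\]
which is affine in $u$. As $Qu$ and $\xi-Q\xi$ range over $E$, the map $DF$ is affine.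
\end{proof}

\begin{proposition}\label{prop:line}
If $Q\ne I$, then for every unit vector $\tau\in E$ the curve $c(s)=e(s\tau)$, $s\in\mathbb R$, is a line, and for every $y\in X$ the function $s\mapsto d^2(y,c(s))$ is a polynomial of degree $2$ with leading coefficient $1$.
\end{proposition}

\begin{proof}
Since $Q$ is orthogonal, $E^\perp=\ker(I-Q^{-1})=\ker(I-Q)$. Hence $QE=E$, and $I-Q$ is invertible on $E\ne0$. Fix $y\in X$ and let $F(v)=d^2(y,e(v))$, which is defined and continuous on $E\subset S$. By \eqref{eq:dirac}, $\Phi(\delta_y)=\delta_y$ and \eqref{eq:lin},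
\[
\int F\,d\eta=W^2(\delta_y,e_\#\eta)=W^2(\delta_y,e_\#\mathcal R_Q\eta)=\int F\,d(\mathcal R_Q\eta)\qquad(\eta\in\mathbb P_2(E)).
\]
For the two-atom measures in \eqref{eq:two} this is \eqref{eq:funct}. By Lemma~\ref{lem:poly}, $P(s)=d^2(y,c(s))$ is a polynomial of degree at most $2$. From $d(x,c(s))=|s|$ we get $\big|d(y,c(s))-|s|\big|\le d(x,y)$, so $P(s)/s^2\to1$. For $y=c(s_0)$ the polynomial $P$ is non-negative and vanishes at $s_0$, so $P(s)=(s-s_0)^2$. Thus $d(c(s_0),c(s))=|s-s_0|$ for all $s_0,s$.
\end{proof}

If $X$ contains no line, then $Q=I$ and $\Phi=\mathrm{id}$. This proves Theorem~\ref{thm:main}(b) for $n\ge2$.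

\section{Dimension one}\label{sec:one}

For $n=1$ the linearization lands in $\mathbb P_2(\mathbb R)$, whose isometry group is not described by Theorem~\ref{thm:K}. By (A7), however, a space without lines is a circle, a segment or a ray, and each can be treated directly. Theorem~\ref{thm:closed} needs only the circle. Scaling $d$ scales $W$, so we may normalize lengths.

\subsection{The circle}
Let $X=\mathbb R/2\pi\mathbb Z$ and let $\Phi$ fix all Dirac masses, as we may assume by Theorem~\ref{thm:main}(a). By \eqref{eq:dirac} the function $\vartheta\mapsto W^2(\delta_\vartheta,\mu)$ is the convolution $H*\mu$, where $H(\vartheta)=\vartheta^2$ for $|\vartheta|\le\pi$; so $H*\mu=H*\Phi(\mu)$. For an integer $j\ne0$, two integrations by parts give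
\[
\int_{-\pi}^\pi\vartheta^2e^{-ij\vartheta}\,d\vartheta=-\frac2j\int_{-\pi}^\pi\vartheta\sin(j\vartheta)\,d\vartheta=\frac{4\pi(-1)^j}{j^2}\ne0 .
\]
The Fourier coefficients of a convolution are the products of the coefficients, so $\mu$ and $\Phi(\mu)$ have the same coefficients for $j\ne0$, and for $j=0$ both are $1$. Hence $\Phi(\mu)=\mu$. With Corollary~\ref{cor:compact} this completes the proof of Theorem~\ref{thm:closed}.

\subsection{The segment and the ray}
On an interval the distances to Dirac masses see only the mean and the variance of $\mu$, so we use convexity instead. Quantile functions identify $\mathbb P_2([0,1])$ and $\mathbb P_2([0,\infty))$ with the closed convex subsets $\mathcal K_1$ (nondecreasing $f$ with $0\le f\le1$) and $\mathcal K_\infty$ (nondecreasing $f\ge0$) of $L^2(0,1)$. Geodesics are segments and are unique, so an isometry $\Phi$ is affine: $\Phi((1-t)f+tg)=(1-t)\Phi f+t\Phi g$. Let $\chi_s=1_{(s,1)}$, $s\in[0,1]$, the quantile function of $s\delta_0+(1-s)\delta_1$. Every $f\in\mathcal K_1$ is within $1/N$, uniformly, of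
\begin{equation}\label{eq:layers}
\frac1N\sum_{j=1}^N1_{\{f\ge j/N\}},
\end{equation}
which is a convex combination of functions $\chi_s$.

\emph{The segment.} The extreme points of $\mathcal K_1$ are the $\chi_s$. They are extreme because they take only the values $0$ and $1$. Conversely $f=\frac12f^2+\frac12(2f-f^2)$, where $f^2,2f-f^2\in\mathcal K_1$ since $y^2$ and $2y-y^2$ are increasing maps of $[0,1]$ to itself; so an extreme $f$ satisfies $f^2=f$ and is some $\chi_s$. An affine bijection permutes extreme points, and $\|\chi_s-\chi_r\|^2=|s-r|$, so $\Phi$ acts on the parameter by an isometry of $[0,1]$: $s\mapsto s$ or $s\mapsto1-s$. The second is also the action of the push-forward by the reflection of the segment, which exchanges $\delta_0$ and $\delta_1$. After composing with it if necessary, $\Phi$ fixes all $\chi_s$, hence all sums \eqref{eq:layers}, hence everything by continuity. So every isometry is a push-forward.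

\emph{The ray.} The function $0$ is an extreme point of $\mathcal K_\infty$, and it is the only one since $f=\frac12\cdot0+\frac12\cdot2f$. So $\Phi(0)=0$. Then $\Phi(tf)=t\Phi(f)$ for $t\in[0,1]$ and hence for all $t\ge0$, and $\Phi(f+g)=2\Phi(\frac12f+\frac12g)=\Phi f+\Phi g$; norms and inner products are preserved. Therefore $\Phi$ permutes the \emph{extreme rays}, the sets $\mathbb R_+f$, $f\ne0$, such that $f=g+h$ with $g,h\in\mathcal K_\infty$ implies $g,h\in\mathbb R_+f$. These are the rays $\mathbb R_+\chi_s$, $s\in[0,1)$. Indeed, if $\chi_s=g+h$, then $g,h$ vanish on $(0,s)$ and, being nondecreasing with constant sum on $(s,1)$, are constant there. Conversely, let $f\ne0$ not be a multiple of any $\chi_s$. Then $f$ is not essentially constant on the interval where it is positive, so for some $c>0$ both $\{0<f<c\}$ and $\{f>c\}$ have positive measure. In the decomposition $f=\min(f,c)+(f-c)^+$ the second term is nonzero and vanishes on $\{0<f<c\}$, so it is not a multiple of $f$.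

For $s\ge r$ the cosine of the angle between $\chi_s$ and $\chi_r$ is $(1-s)/\sqrt{(1-s)(1-r)}=\sqrt{(1-s)/(1-r)}$. So in the coordinate $\log(1-s)\in(-\infty,0]$ the permutation of the rays is an isometry of a half-line, which is the identity. As norms are preserved, each $\chi_s$ is fixed. By \eqref{eq:layers} and homogeneity $\Phi$ fixes every bounded $f$, and $\min(f,N)\to f$ in $L^2$. Hence $\Phi=\mathrm{id}$.

This completes the proof of Theorem~\ref{thm:main}(b).

\section{Splitting, and the role of the hypotheses}\label{sec:split}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]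
Let $\kappa=0$. If $X$ contains a line, then $X$ is isometric to $\mathbb R\times Y$ by (A6); conversely, $s\mapsto(s,y)$ is a line in $\mathbb R\times Y$. If $X$ contains no line, $\mathbb P_2(X)$ is rigid by (b). If $X=\mathbb R\times Y$, then $Y$ is separable, as a subset of $X$, and $\mathbb P_2(X)$ is not rigid by Proposition~\ref{prop:J}.
\end{proof}

The lower curvature bound was used through (A1)--(A3): to parametrize geodesics by the closed set $S_x$, in the identity \eqref{eq:opp}, and in Lemma~\ref{lem:semi}. Its value affects only the constants $c_R$ and $C$, which disappear in the limits. Finite dimension gives properness, the density of regular points, the bound $3n$, and the model space of Theorem~\ref{thm:K}. The absence of lines enters only at the end of Section~\ref{sec:rigid} and in excluding $\mathbb R$ in Section~\ref{sec:one}. The assumption $\kappa=0$ enters only through the splitting theorem, and part (c) fails without it.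

\begin{remark}
The hyperbolic plane has curvature $\ge-1$ and contains lines, yet its Wasserstein space is rigid. Suppose $Q\ne I$ in Lemma~\ref{lem:lin}, let $c$ be the line of Proposition~\ref{prop:line}, and let $y$ lie at distance $h>0$ from $x=c(0)$ on the perpendicular to $c$. Then $\cosh d(y,c(s))=\cosh h\cosh s$. The polynomial $d^2(y,c(s))$ is therefore even and equals $s^2+h^2$, so $d(y,c(s))-s\to0$ as $s\to\infty$. But the same formula gives $d(y,c(s))-s\to\log\cosh h>0$. Hence $Q=I$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Kloeckner}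
Kloeckner, \emph{A geometric study of Wasserstein spaces: Euclidean spaces}, Ann. SNS Pisa, 2010.

\bibitem{RS}
\emph{Research Statement}, \texttt{https://github.com/jaime-santos/math}.

\bibitem{Villani}
Villani, \emph{Optimal Transport: Old and New}.

\end{thebibliography}
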